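\title{Integer multiples of chromatic roots, and a classification of chromatic roots}

\begin{abstract}
A chromatic root is a zero of the chromatic polynomial of some finite graph. We prove the $n\alpha$ conjecture of Cameron: if $\alpha$ is a chromatic root, then so is $n\alpha$ for every positive integer $n$. The proof is self-contained and goes through a criterion: an algebraic integer of degree at least $2$ whose real conjugates all exceed $3/2$ is a chromatic root. A refinement of the criterion, combined with Jackson's zero-free interval $(1,32/27]$, gives a classification: $\alpha$ is a chromatic root if and only if it is an algebraic integer and either $\alpha\in\{0,1\}$ or every real conjugate of $\alpha$ exceeds $32/27$. The method reduces the problem to an additive equation in $\mathbb{Q}(\alpha)$ among values of two-terminal graphs, and solves that equation by a convexity argument.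
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite and simple, and $\mathbb{N}=\{1,2,3,\dots\}$. The \emph{chromatic polynomial} $P(G;\lambda)$ of a graph $G$ is the polynomial whose value at each positive integer $\lambda$ is the number of proper colorings of the vertices of $G$ with at most $\lambda$ colors. A complex number $\alpha$ is a \emph{chromatic root} if $P(G;\alpha)=0$ for some graph $G$. With the notation $(\lambda)_r=\lambda(\lambda-1)\cdots(\lambda-r+1)$, the complete graph has $P(K_r;\lambda)=(\lambda)_r$, so every integer $k\ge0$ is a chromatic root. Graphs with at most three vertices are forests or triangles and have only integer roots, while the $4$-cycle has the nonreal roots $(3\pm i\sqrt3)/2$.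

Under which arithmetic operations is the set of chromatic roots closed? For translation by $1$ there is a graph operation: if $G'$ is obtained from $G$ by adding a vertex adjacent to all vertices, then $P(G';\lambda)=\lambda P(G;\lambda-1)$, so $\alpha+1$ is a chromatic root whenever $\alpha$ is. The corresponding question for multiplication is the subject of the following conjecture of Cameron, stated in \cite{theta}.

\begin{quote}
\textbf{The $n\alpha$ conjecture.} If $\alpha$ is a chromatic root, then so is $n\alpha$ for all $n\in\mathbb{N}$.
\end{quote}

To guess the answer, consider the constraints that a chromatic root satisfies. It is an algebraic integer, and all its conjugates over $\mathbb{Q}$ are chromatic roots. On the real line, an elementary sign argument excludes $(-\infty,0)$ and $(0,1)$, and a theorem of Jackson \cite{jackson} excludes $(1,32/27]$. So every real conjugate of a chromatic root lies in $\{0,1\}\cup(32/27,\infty)$. This set is mapped into itself by multiplication by $n$, and the conjugates of $n\alpha$ are $n$ times the conjugates of $\alpha$. If these constraints are the only ones, the conjecture is true. We show that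 they are. Throughout, ``conjugate'' means conjugate over $\mathbb{Q}$ and includes the number itself.

\begin{theorem}\label{thm:criterion}
Let $\alpha$ be an algebraic integer of degree at least $2$, all of whose real conjugates (if any) are greater than $3/2$. Then $\alpha$ is a chromatic root.
\end{theorem}

\begin{corollary}\label{cor:nalpha}
If $\alpha$ is a chromatic root, then so is $n\alpha$ for all $n\in\mathbb{N}$.
\end{corollary}

\begin{theorem}\label{thm:class}
A complex number $\alpha$ is a chromatic root if and only if $\alpha$ is an algebraic integer and either $\alpha\in\{0,1\}$ or every real conjugate of $\alpha$ is greater than $32/27$.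
\end{theorem}

The proofs of Theorem~\ref{thm:criterion}, of Corollary~\ref{cor:nalpha} and of the ``if'' half of Theorem~\ref{thm:class} are self-contained; only the ``only if'' half uses \cite{jackson}. We do not transform a graph with root $\alpha$ into a graph with root $n\alpha$: the graph is built from the number alone, in three steps.
\begin{enumerate}
\item Two-terminal graphs (gadgets) have \emph{values} in $K=\mathbb{Q}(\alpha)$. The set $S$ of values is closed under multiplication, and $\alpha$ is a chromatic root as soon as an equation $\sum_i(y_i-1)=J-\alpha$ with $y_i\in S$ can be solved for a suitable integer $J$ (Section~\ref{sec:gadgets}).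
\item The equation can be solved if the numbers $y-1$, placed in the real vector space $\mathbb{R}^{r_1}\times\mathbb{C}^{r_2}$ by the embeddings of $K$, lie in no closed half-space through the origin (Section~\ref{sec:cone}).
\item They lie in no such half-space, because a linear functional evaluated along a geometric sequence in $S$ oscillates in sign (Section~\ref{sec:oscillation}).
\end{enumerate}
Section~\ref{sec:example} works the first step by hand for the roots of the $4$-cycle. Section~\ref{sec:threshold} lowers $3/2$ to $32/27$, and Section~\ref{sec:consequences} gives sharp forms of the result.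

\section{Constraints on chromatic roots}\label{sec:constraints}

We recall the facts about algebraic numbers that are used below. An \emph{algebraic integer} is a root of a monic polynomial in $\mathbb{Z}[\lambda]$. Its minimal polynomial over $\mathbb{Q}$ has integer coefficients; sums and products of algebraic integers are algebraic integers; a rational algebraic integer is an integer. The \emph{degree} $d$ of $\alpha$ is the degree of its minimal polynomial, whose $d$ distinct roots are the conjugates of $\alpha$. The field $K=\mathbb{Q}(\alpha)$ has exactly $d$ embeddings $\sigma:K\to\mathbb{C}$, and $\sigma(\alpha)$ runs through the conjugates of $\alpha$. The embedding $\sigma$ is \emph{real} if $\sigma(K)\subset\mathbb{R}$, that is, if $\sigma(\alpha)\in\mathbb{R}$; the nonreal embeddings come in pairs $\sigma,\overline{\sigma}$. An element $y\in K$ satisfies $\mathbb{Q}(y)=K$ if and only if the $d$ numbers $\sigma(y)$ are distinct.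

For an edge $e=xx'$ of $G$, let $G/e$ be the simple graph obtained by identifying $x$ with $x'$ and merging parallel edges. A proper coloring of $G-e$ gives $x,x'$ different colors or the same color, which yields the deletion--contraction formula
\[
P(G;\lambda)=P(G-e;\lambda)-P(G/e;\lambda).
\]
Starting from $\lambda^{|V|}$ for edgeless graphs, induction on the number of edges shows that $P(G;\lambda)$ is monic of degree $|V|$ with integer coefficients. Hence a chromatic root $\alpha$ is an algebraic integer, and since its minimal polynomial divides $P(G;\lambda)$, its conjugates are roots for the same graph. We also use, without further mention, that an identity between polynomials in $\lambda$ that holds for all large integers $\lambda$ holds identically.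

\begin{lemma}\label{lem:zerofree}
There is no chromatic root in $(-\infty,0)$ or in $(0,1)$.
\end{lemma}

\begin{proof}
Write deletion--contraction for a graph with $\nu$ vertices as
\[
(-1)^{\nu}P(G;\lambda)=(-1)^{\nu}P(G-e;\lambda)+(-1)^{\nu-1}P(G/e;\lambda),
\]
where $G/e$ has $\nu-1$ vertices and both graphs on the right have fewer edges than $G$. For $\lambda<0$ we have $(-1)^\nu\lambda^\nu>0$, and induction on the number of edges gives $(-1)^{|V|}P(G;\lambda)>0$ for all $G$.

For $0<\lambda<1$ we show that $(-1)^{|V|-1}P(G;\lambda)>0$ for connected $G$. For a tree this follows from $P=\lambda(\lambda-1)^{|V|-1}$. Otherwise $G$ has an edge $e$ that is not a bridge; then $G-e$ and $G/e$ are connected, and the displayed identity, multiplied by $-1$, gives the inductive step. The chromatic polynomial of a disconnected graph is the product of those of its components.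
\end{proof}

Multiplication by $n\ge2$ maps $(1,\infty)$ into $(2,\infty)$, so the constant $3/2$ and Lemma~\ref{lem:zerofree} are enough for the conjecture.

\begin{proof}[Proof of Corollary~\ref{cor:nalpha} from Theorem~\ref{thm:criterion}]
Let $\alpha$ be a chromatic root. If $\alpha\in\mathbb{Q}$, then $\alpha$ is an integer, $\alpha\ge0$ by Lemma~\ref{lem:zerofree}, and $P(K_{n\alpha+1};n\alpha)=0$. Let $\alpha\notin\mathbb{Q}$. Its degree is at least $2$, so neither $0$ nor $1$ is a conjugate, and by Lemma~\ref{lem:zerofree} its real conjugates are greater than $1$. For $n=1$ there is nothing to prove. For $n\ge2$, the number $n\alpha$ is an algebraic integer of the same degree whose real conjugates are greater than $2$, and Theorem~\ref{thm:criterion} applies.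
\end{proof}

\section{Cliques with paths: the multiples of $(3+i\sqrt3)/2$}\label{sec:example}

Consider a path with $m\ge1$ edges and ends $s,t$, and let $\mu$ colors be available. Fix the colors of $s$ and $t$, and let $a_m(\mu)$ and $b_m(\mu)$ be the numbers of ways to complete the coloring properly when these colors are different and equal, respectively. These are the off-diagonal and diagonal entries of $(E-I)^m$, where $E$ is the $\mu\times\mu$ all-ones matrix. Since $E^2=\mu E$, every term of the binomial expansion other than $(-I)^m$ is a multiple of $E$, so $(E-I)^m=a_mE+(-1)^mI$. The row sums give $\mu a_m+(-1)^m=(\mu-1)^m$. Hence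
\begin{equation}\label{eq:path}
a_m(\mu)=\frac{(\mu-1)^m-(-1)^m}{\mu},\qquad b_m(\mu)=a_m(\mu)+(-1)^m .
\end{equation}
Identifying the ends of a path with four edges gives
\[
P(C_4;\lambda)=\lambda\, b_4(\lambda)=(\lambda-1)^4+(\lambda-1)=\lambda(\lambda-1)(\lambda^2-3\lambda+3),
\]
with the root $\rho=(3+i\sqrt3)/2$. We now find graphs with the roots $n\rho$.

Let $G_{N,m}$ consist of a clique $c_1,\dots,c_N$, a further vertex $u$, and $N$ internally disjoint paths of length $m$, one from $u$ to each $c_i$. Color the clique in $(\mu)_N$ ways. Either $u$ receives one of the $\mu-N$ unused colors, and the paths can be completed in $a_m^N$ ways, or $u$ receives the color of one $c_i$, and they can be completed in $b_ma_m^{N-1}$ ways. By \eqref{eq:path},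
\begin{equation}\label{eq:GNm}
P(G_{N,m};\mu)=(\mu)_N\,a_m^{N-1}\bigl[(\mu-N)a_m+Nb_m\bigr]=(\mu)_N\,a_m^{N-1}\bigl[(\mu-1)^m+(-1)^m(N-1)\bigr].
\end{equation}
The last factor vanishes when $(1-\mu)^m=1-N$. Adding $j$ vertices adjacent to everything translates the roots by $j$. Therefore
\begin{equation}\label{eq:circle}
(j+1-\alpha)^m=1-N\ \text{ for some integers } j\ge0,\ m,N\ge1\ \Longrightarrow\ \alpha \text{ is a chromatic root.}
\end{equation}

\begin{example}\label{ex:c4}
We have $2-\rho=(1-i\sqrt3)/2=e^{-i\pi/3}$, so $(2n-n\rho)^3=-n^3$. By \eqref{eq:circle} with $j=2n-1$, $m=3$ and $N=n^3+1$, the number $n\rho$ is a chromatic root for every $n\in\mathbb{N}$.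
\end{example}

\begin{example}\label{ex:i}
We have $(1-i)^4=-4$. So $i$ is a root of the graph $G_{5,4}$, in which $u$ is joined to each vertex of $K_5$ by a path of length $4$. The last factor in \eqref{eq:GNm} is $(\mu-1)^4+4=(\mu^2+1)(\mu^2-4\mu+5)$.
\end{example}

The condition in \eqref{eq:circle} is special: it forces all conjugates of $\alpha$ onto one circle centered at the integer $j+1$. To see what generalizes, divide the first bracket in \eqref{eq:GNm} by $a_m$. With $\mu=\alpha-j$, the condition becomes
\[
N\Bigl(\frac{b_m}{a_m}-1\Bigr)=j-\alpha .
\]
Each path contributes one summand $b_m/a_m-1$, which depends only on the ratio of the two counts. Nothing forces the $N$ paths to be equal, or to be paths. Replacing them by arbitrary two-terminal graphs turns the left side into a sum of $N$ independently chosen terms.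

\section{Gadgets and their values}\label{sec:gadgets}

From now on $\alpha$ is an algebraic integer of degree $d\ge2$, and $K=\mathbb{Q}(\alpha)$. In particular $\alpha$ is not an integer, so $\alpha-k\ne0$ for all $k\in\mathbb{Z}$.

We want to combine in one graph paths with different translations $j$. For this the two-terminal graphs carry a clique of their own, to which their inner vertices may or may not be attached.

\begin{definition}\label{def:gadget}
Let $J\ge0$. A \emph{$J$-gadget} is a graph $H$ with distinct distinguished vertices $\kappa_1,\dots,\kappa_J,s,t$ such that $\kappa_1,\dots,\kappa_J$ form a clique and each of $s,t$ is adjacent to every $\kappa_i$. The \emph{terminals} $s,t$ may or may not be adjacent. The remaining vertices are \emph{inner}.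
\end{definition}

Let $\lambda\ge J+2$ be an integer. Color the distinguished vertices so that the $\kappa_i$ have distinct colors, none of which is used on $s$ or $t$. Two such colorings differ by a permutation of the colors if $s,t$ have different colors in both or equal colors in both. So the number of extensions to a proper coloring of $H$ depends only on the type; call it $A_H(\lambda)$ for different colors and $B_H(\lambda)$ for equal colors. There are $(\lambda)_{J+2}$ colorings of the first type and $(\lambda)_{J+1}$ of the second, so
\[
A_H(\lambda)=\frac{P(H+st;\lambda)}{(\lambda)_{J+2}},\qquad B_H(\lambda)=\frac{P(H_{s=t};\lambda)}{(\lambda)_{J+1}},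
\]
where $H+st$ is $H$ with the edge $st$ added if absent, $H_{s=t}$ is the simple graph obtained by identifying nonadjacent terminals, and $B_H=0$ if the terminals are adjacent. A graph containing a clique of size $r$ has no proper coloring with $0,1,\dots,r-1$ colors, so the monic polynomial $(\lambda)_r$ divides its chromatic polynomial in $\mathbb{Z}[\lambda]$. The graphs in the numerators contain cliques of sizes $J+2$ and $J+1$. Hence $A_H,B_H\in\mathbb{Z}[\lambda]$, and they can be evaluated at $\alpha$.

We call $H$ \emph{good} if $A_H(\alpha)\ne0$, and then its \emph{value} is $y_H=B_H(\alpha)/A_H(\alpha)\in K$. Let $S\subset K$ be the set of values of good gadgets, over all $J$, and let $S^0\subset S$ be the set of values of good $0$-gadgets.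

\begin{lemma}\label{lem:operations}
\begin{enumerate}
\item[(a)] $0,1\in S^0$.
\item[(b)] The value of a good $J$-gadget is the value of a good $J'$-gadget for every $J'\ge J$.
\item[(c)] $S$ and $S^0$ are closed under multiplication.
\item[(d)] If $y\in S^0$ and $\alpha-2+2y\ne0$, then $\varphi(y)=\dfrac{\alpha-1+y^2}{\alpha-2+2y}\in S^0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A single edge $st$ has $A=1$, $B=0$. Two isolated vertices have $A=B=1$.

(b) Add a vertex $\kappa_{J+1}$ adjacent exactly to $\kappa_1,\dots,\kappa_J,s,t$. It has no inner neighbor, so its color imposes no condition on the inner vertices, and the resulting $(J+1)$-gadget has the same $A$ and $B$. Repeat.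

(c) By (b), two elements of $S$ are values of good $J$-gadgets $H_1,H_2$ with the same $J$, and $J=0$ for elements of $S^0$. Join them \emph{in parallel}: identify the corresponding distinguished vertices and merge parallel edges. No edge joins an inner vertex of $H_1$ to one of $H_2$, so the extensions are independent: $A=A_{H_1}A_{H_2}$ and $B=B_{H_1}B_{H_2}$.

(d) Take two copies of a good $0$-gadget with polynomials $A,B$ and value $y$, and join them \emph{in series}: identify $t$ of the first copy with $s$ of the second to form a middle vertex. If the outer terminals have different colors, the middle vertex has the color of one of them (two cases, $AB$ extensions each) or one of $\lambda-2$ other colors ($A^2$ extensions each). If they have equal colors, it has that color ($B^2$) or one of $\lambda-1$ others ($A^2$ each). So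
\[
A'=(\lambda-2)A^2+2AB,\qquad B'=(\lambda-1)A^2+B^2 .
\]
At $\lambda=\alpha$ we get $A'=A^2(\alpha-2+2y)\ne0$ and $B'=A^2(\alpha-1+y^2)$.
\end{proof}

\begin{lemma}[Path gadgets]\label{lem:paths}
Let $j\ge0$ and $m\ge1$. If $(j+1-\alpha)^m\ne1$, then $S$ contains $y_{j,m}=1+v_{j,m}$, where
\[
v_{j,m}=\frac{\alpha-j}{(j+1-\alpha)^m-1},
\]
and $y_{j,m}\in S^0$ if $j=0$. In particular, for all $j\ge0$,
\[
y_{j,2}=\frac{\alpha-j-1}{\alpha-j-2}\in S,\qquad y_{0,2}=1+\frac{1}{\alpha-2}\in S^0 .
\]
\end{lemma}

\begin{proof}
Join $s$ and $t$ by a path of length $m$ and make all its vertices adjacent to all vertices of a clique $\kappa_1,\dots,\kappa_j$. The path is colored with the $\mu=\lambda-j$ colors not used on the clique, so $A=a_m(\lambda-j)$ and $B=b_m(\lambda-j)$. Put $\mu=\alpha-j\neq0$. By \eqref{eq:path}, $A=(-1)^m\bigl((1-\mu)^m-1\bigr)/\mu\ne0$ and $B/A=1+(-1)^m/A=1+\mu/\bigl((1-\mu)^m-1\bigr)$. For $m=2$ we have $(1-\mu)^2-1=\mu(\mu-2)\ne0$, so $v_{j,2}=1/(\mu-2)$ and $y_{j,2}=(\mu-1)/(\mu-2)$.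
\end{proof}

For $m=1$ the formula gives $v_{j,1}=-1$, the value $0$ of an edge. The next lemma extends the count \eqref{eq:GNm} to arbitrary gadgets.

\begin{lemma}[Closing]\label{lem:closing}
Let $H_1,\dots,H_N$ be good $J$-gadgets, not necessarily distinct, with values $y_1,\dots,y_N$. If $\sum_{i=1}^N(y_i-1)=J-\alpha$, then $\alpha$ is a chromatic root.
\end{lemma}

\begin{proof}
Take a clique on $\kappa_1,\dots,\kappa_J,c_1,\dots,c_N$ and a vertex $u$ adjacent to $\kappa_1,\dots,\kappa_J$. For each $i$ glue in a copy of $H_i$, identifying its vertices $\kappa_1,\dots,\kappa_J,s,t$ with $\kappa_1,\dots,\kappa_J,c_i,u$ and merging parallel edges. Call the resulting simple graph $G$. For a large integer $\lambda$, color the clique in $(\lambda)_{J+N}$ ways. The vertex $u$ avoids the colors of the $\kappa$'s, so it receives one of the $\lambda-J-N$ colors not used on the clique or the color of exactly one $c_i$. The inner vertices of different copies are colored independently. Hence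
\[
P(G;\lambda)=(\lambda)_{J+N}\Bigl[(\lambda-J-N)\prod_kA_{H_k}(\lambda)+\sum_iB_{H_i}(\lambda)\prod_{k\ne i}A_{H_k}(\lambda)\Bigr].
\]
At $\lambda=\alpha$ substitute $B_{H_i}(\alpha)=y_iA_{H_i}(\alpha)$. The bracket becomes
\[
\prod_kA_{H_k}(\alpha)\cdot\Bigl(\alpha-J+\sum_i(y_i-1)\Bigr)=0. \qedhere
\]
\end{proof}

\section{From a full cone to an exact equation}\label{sec:cone}

Put $T=\{y-1:y\in S\}$; it contains $-1$ because $0\in S$. Lemma~\ref{lem:closing} asks for $J-\alpha$ as a sum of elements of $T$. The difficulty is that gadgets can be added but not subtracted. A positive relation removes it. For $\alpha=i$, Lemma~\ref{lem:paths} with $(1-i)^4=-4$ and $(1-i)^7=8+8i$ gives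
\[
v_{0,1}=-1,\qquad v_{0,4}=-\frac{i}{5},\qquad v_{0,7}=\frac{i}{7+8i}=\frac{8+7i}{113},
\]
and $8v_{0,1}+35v_{0,4}+113v_{0,7}=0$. So the negative of each of the three numbers is a sum of such numbers; for instance $1=7v_{0,1}+35v_{0,4}+113v_{0,7}$. The relation reflects the fact that the three vectors lie in no half-plane of $\mathbb{C}$. In general a relation in $K$ must hold under all embeddings at once, so we look at all of them together.

Let $\Sigma$ consist of the $r_1$ real embeddings of $K$ and one embedding from each of the $r_2$ conjugate pairs of nonreal embeddings, so $r_1+2r_2=d$. Let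
\[
\iota:K\to V=\mathbb{R}^{r_1}\times\mathbb{C}^{r_2},\qquad \iota(z)=(\sigma(z))_{\sigma\in\Sigma},
\]
where $V$ is regarded as a real vector space of dimension $d$. The vectors $\iota(1),\iota(\alpha),\dots,\iota(\alpha^{d-1})$ form a basis of $V$: if $\sum_k x_k\iota(\alpha^k)=0$ with real $x_k$, then the real polynomial $\sum_kx_kX^k$ of degree less than $d$ vanishes at $\sigma(\alpha)$ for $\sigma\in\Sigma$, hence also at the complex conjugates, so at $d$ distinct points. In this basis every $\iota(z)$ has rational coordinates, and $\iota$ is injective. The \emph{cone generated} by a subset of $V$ is the set of finite linear combinations of its elements with nonnegative real coefficients.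

\begin{proposition}\label{prop:cone}
If the cone generated by $\iota(T)$ is all of $V$, then $\alpha$ is a chromatic root.
\end{proposition}

\begin{proof}
Each of the $2d$ vectors $\pm\iota(\alpha^k)$, $0\le k<d$, is a nonnegative combination of finitely many elements of $\iota(T)$. So there is a finite set $F\subset T$ such that $\iota(F)$ generates the cone $V$. Let $v=v_{0,2}=1/(\alpha-2)$, and enlarge $F$ by $-1$ and by the numbers $(1+v)^i-1$ for $1\le i\le d-1$, which lie in $T$ because $(1+v)^i=y_{0,2}^i\in S$. Let $\Gamma\subset K$ be the set of all finite sums of elements of $F$, with repetition, including the empty sum $0$.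

\emph{$\Gamma$ is a group.} For each $f\in F$, write $-\iota(f)$ as a nonnegative combination of $\iota(F)$. Adding these relations over all $f$ gives $\sum_fr_f\iota(f)=0$ with all $r_f\ge1$. The real vectors $(x_f)_{f\in F}$ with $\sum_fx_f\iota(f)=0$ form the solution space of a homogeneous linear system with rational coefficients. That space has a basis of rational vectors, so its rational points are dense in it. A rational point close to $(r_f)$ has positive entries; clearing denominators gives positive integers $n_f$ with $\sum_fn_ff=0$ in $K$. Then $-f=(n_f-1)f+\sum_{f'\ne f}n_{f'}f'\in\Gamma$ for each $f\in F$.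

\emph{$\Gamma$ contains $\mathbb{Z}$ and $\alpha$.} The group $\Gamma$ contains $-1$, hence $\mathbb{Z}$, hence $(1+v)^i$ for $0\le i\le d-1$, and hence
\[
v^k=\bigl((1+v)-1\bigr)^k=\sum_{i=0}^k\binom ki(-1)^{k-i}(1+v)^i\qquad(0\le k\le d-1).
\]
The number $X=\alpha-2=1/v$ is an algebraic integer of degree $d$, so $X^d+g_{d-1}X^{d-1}+\dots+g_0=0$ with $g_i\in\mathbb{Z}$. Dividing by $X^{d-1}$ gives
\[
X=-\bigl(g_{d-1}+g_{d-2}v+\dots+g_0v^{d-1}\bigr)\in\Gamma,
\]
and so $\alpha=X+2\in\Gamma$.

\emph{Closing.} Since $F$ is finite, Lemma~\ref{lem:operations}(b) gives one $J$ such that every $f\in F$ is $y-1$ for the value $y$ of a good $J$-gadget. Since $J-\alpha\in\Gamma$, we can write $J-\alpha=\sum_{i=1}^N(y_i-1)$ with such values $y_i$, and Lemma~\ref{lem:closing} applies.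
\end{proof}

\begin{remark}\label{rem:integrality}
The integrality of the $g_i$ is the only place in the construction where $\alpha$ must be an algebraic \emph{integer}. It cannot be dispensed with: for $\alpha=i/2$ the argument of the next section still shows that the cone is $V$, but $i/2$ is not a chromatic root.
\end{remark}

\section{Oscillation fills the cone}\label{sec:oscillation}

If the cone is not $V$, some nonzero linear functional $\ell$ is nonnegative on it. Along the powers $y^m$ of an element of $S$, the functional is a sum of geometric sequences $\sigma(y)^m$, and its sign for large $m$ is governed by the terms of largest modulus. After normalization these form a sum of rotations, which takes negative values unless one term does not rotate.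

\begin{lemma}\label{lem:cesaro}
Let $h_m=\sum_ka_k\omega_k^m$ $(m\ge1)$ be a finite sum with $a_k\in\mathbb{C}$ and distinct $\omega_k$ of modulus $1$, and suppose that $h_m$ is real for all $m$.
\begin{enumerate}
\item[(a)] The mean $\frac1M\sum_{m=1}^Mh_m$ tends to $a_k$ if $\omega_k=1$, and to $0$ if no $\omega_k$ equals $1$.
\item[(b)] If no $\omega_k$ equals $1$ and some $a_k\neq0$, then $\liminf_m h_m<0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $|\omega|=1$, $\omega\ne1$, we have $|\sum_{m=1}^M\omega^m|\le2/|1-\omega|$.

(b) By (a) the mean of $h_m$ tends to $0$. In $h_m^2=|h_m|^2=\sum_{k,l}a_k\overline{a_l}(\omega_k\overline{\omega_l})^m$ we have $\omega_k\overline{\omega_l}=1$ only for $k=l$, so the mean of $h_m^2$ tends to $\sum_k|a_k|^2>0$. Suppose that $\liminf h_m\ge0$. Then $h_m^-=\max(-h_m,0)\to0$, so the mean of $|h_m|=h_m+2h_m^-$ tends to $0$. Since $h_m^2\le|h_m|\sum_k|a_k|$, the mean of $h_m^2$ tends to $0$ as well, a contradiction.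
\end{proof}

A term that does not rotate can come only from a real embedding. This is why the following criterion imposes conditions on the real embeddings and none on the others.

\begin{proposition}\label{prop:criterion}
Suppose that for every real embedding $\sigma$ of $K$:
\begin{enumerate}
\item[(i)] there is $y'\in S$ with $\sigma(y')<0$;
\item[(ii)] there is $y\in S$ with $\mathbb{Q}(y)=K$ and $|\sigma(y)|>1$.
\end{enumerate}
Then $\alpha$ is a chromatic root.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:cone} it suffices to show that the cone $C$ generated by $\iota(T)$ is $V$. Suppose not. In a finite-dimensional real vector space, a convex set and a point outside it are weakly separated by a hyperplane, so some nonzero linear functional is bounded below on $C$; as $C$ is closed under positive scaling, the functional is nonnegative on $C$. Every real linear functional on $\mathbb{C}$ has the form $w\mapsto\operatorname{Re}(cw)$. So, composing with $\iota$, we obtain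
\[
\ell(z)=\sum_{\sigma\in I}\operatorname{Re}\bigl(c_\sigma\sigma(z)\bigr)\qquad(z\in K),\qquad \ell\ge0 \text{ on } T,
\]
where $I\subset\Sigma$ is nonempty, all $c_\sigma$ are nonzero, and $c_\sigma$ is real when $\sigma$ is real. To apply Lemma~\ref{lem:cesaro} we write a term with nonreal $\sigma$ by means of $\operatorname{Re}(a\omega^m)=\frac12a\omega^m+\frac12\overline{a}\,\overline{\omega}^m$.

\emph{Case A: $I$ contains a real embedding $\sigma^*$.} Take $y$ as in (ii) for $\sigma^*$. Let
\[
R=\max_{\sigma\in I}|\sigma(y)|>1,\qquad D=\{\sigma\in I:|\sigma(y)|=R\},\qquad \omega_\sigma=\sigma(y)/R .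
\]
Since $\mathbb{Q}(y)=K$, distinct embeddings take distinct values at $y$. So the numbers $\omega_\sigma$ for real $\sigma\in D$, together with the numbers $\omega_\sigma,\overline{\omega_\sigma}$ for nonreal $\sigma\in D$, are all distinct, and $\omega_\sigma$ is nonreal when $\sigma$ is nonreal. For $y'\in S$ and $m\ge1$ we have $y'y^m\in S$, so $\ell(y'y^m)\ge\ell(1)$. Divide by $R^m$. The right side tends to $0$, and so do the terms with $\sigma\in I\setminus D$ on the left. Hence
\begin{equation}\label{eq:liminf}
\liminf_m h_m\ge0,\qquad h_m=\sum_{\sigma\in D}\operatorname{Re}\bigl(c_\sigma\sigma(y')\omega_\sigma^m\bigr).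
\end{equation}
If no $\omega_\sigma$ equals $1$, then \eqref{eq:liminf} with $y'=1$ contradicts Lemma~\ref{lem:cesaro}(b). Otherwise $\omega_{\sigma_0}=1$ for exactly one $\sigma_0\in D$, and $\sigma_0$ is real. By Lemma~\ref{lem:cesaro}(a) the mean of $h_m$ tends to $c_{\sigma_0}\sigma_0(y')$, and by \eqref{eq:liminf} this limit is nonnegative, for every $y'\in S$. The choice $y'=1$ gives $c_{\sigma_0}\ge0$, and the $y'$ of (i) for $\sigma_0$ gives $c_{\sigma_0}\le0$. So $c_{\sigma_0}=0$, a contradiction.

\emph{Case B: every $\sigma\in I$ is nonreal.} The hypotheses now provide no element of $S$ that is large under some $\sigma\in I$. We use long paths instead, whose contributions $v_{j,m}$ behave like decaying geometric sequences and carry no constant term. Fix an integer $j>\max_{\sigma\in I}|\sigma(\alpha)|$ and put $x=j+1-\alpha$, so that $|\sigma(x)|>1$ for all $\sigma\in I$. Then $x^m\ne1$, and $v_{j,m}=(\alpha-j)/(x^m-1)\in T$ for all $m\ge1$ by Lemma~\ref{lem:paths}. Let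
\[
r=\min_{\sigma\in I}|\sigma(x)|>1,\qquad D=\{\sigma\in I:|\sigma(x)|=r\},\qquad \omega_\sigma=r/\sigma(x).
\]
For $|\xi|\ge r$ we have $\bigl|(\xi^m-1)^{-1}-\xi^{-m}\bigr|=|\xi|^{-m}/|\xi^m-1|\le r^{-m}/(r^m-1)$. So $r^m\sigma(v_{j,m})=\sigma(\alpha-j)\omega_\sigma^m+o(1)$ for $\sigma\in I$, and $|\omega_\sigma|<1$ for $\sigma\notin D$. Therefore
\[
0\le r^m\ell(v_{j,m})=\sum_{\sigma\in D}\operatorname{Re}\bigl(c_\sigma\sigma(\alpha-j)\omega_\sigma^m\bigr)+o(1).
\]
Since $\mathbb{Q}(x)=K$, the numbers $\omega_\sigma,\overline{\omega_\sigma}$ for $\sigma\in D$ are distinct and nonreal, and the coefficients $c_\sigma\sigma(\alpha-j)$ are nonzero. This contradicts Lemma~\ref{lem:cesaro}(b).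
\end{proof}

In Case A, the inequality $|\sigma(y)|>1$ makes the constant $\ell(1)$ negligible, the condition $\mathbb{Q}(y)=K$ prevents terms from different embeddings from canceling, and (i) disposes of the term that does not rotate. Condition (i) fails when $q=\sigma(\alpha)<0$, as it is excluded from the theorem: for a gadget with $\nu$ vertices, the signs in the proof of Lemma~\ref{lem:zerofree} show that $(-1)^{\nu-J}A_H(q)>0$ and $(-1)^{\nu-J}B_H(q)\ge0$, so $\sigma(y)\ge0$ for all $y\in S$.

\begin{lemma}\label{lem:short}
Let $\sigma$ be a real embedding of $K$ and $q=\sigma(\alpha)$. If $q>1$, condition \textup{(i)} of Proposition~\ref{prop:criterion} holds for $\sigma$. If $q>3/2$, condition \textup{(ii)} holds for $\sigma$.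
\end{lemma}

\begin{proof}
The number $q$ is not an integer. If $q>1$, put $j=\lfloor q\rfloor-1\ge0$. Then $j+1<q<j+2$, so $\sigma(y_{j,2})=(q-j-1)/(q-j-2)<0$. The element $y_{0,2}=1+1/(\alpha-2)$ generates $K$, and $|\sigma(y_{0,2})|=|q-1|/|q-2|$ exceeds $1$ exactly when $q$ is closer to $2$ than to $1$, that is, when $q>3/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By Lemma~\ref{lem:short} both hypotheses of Proposition~\ref{prop:criterion} hold for every real embedding; if $K$ has none, they are vacuous.
\end{proof}

With Section~\ref{sec:constraints}, this completes the proof of the $n\alpha$ conjecture.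

\section{The threshold $32/27$}\label{sec:threshold}

Let $\sigma$ be a real embedding with $1<q=\sigma(\alpha)<3/2$. Paths of length $2$ no longer give condition (ii): $|\sigma(y_{0,2})|<1$, and $\sigma(y_{j,2})=(j+1-q)/(j+2-q)\in(0,1)$ for $j\ge1$, so all their products have modulus less than $1$. We bring in the series operation $\varphi$ of Lemma~\ref{lem:operations}(d). Put
\[
\theta=q-1\in(0,\tfrac12),\qquad p=\frac{1-\theta}{2}=1-\frac q2 .
\]
For $y\in K$ with $\eta=\sigma(y)\neq p$ we have $\sigma(\alpha-2+2y)=2(\eta-p)\ne0$ and, since $\theta+2p=1$,
\begin{equation}\label{eq:series}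
\sigma(\varphi(y))=\frac{\theta+\eta^2}{2(\eta-p)}=1+\frac{(1-\eta)^2}{2(\eta-p)} .
\end{equation}
So a value $\eta>p$ with $\eta\ne1$ is sent to a value greater than $1$, and the task is to pass the pole $p$. A value $\eta\in[0,p)$ is sent to a negative number; joining two copies in parallel squares it and returns to the positive axis. One series step followed by one parallel step acts as
\[
f(\eta)=\Bigl(\frac{\theta+\eta^2}{2(p-\eta)}\Bigr)^2,\qquad 0\le\eta<p .
\]
The numerator of the fraction is positive and increasing, and the denominator is positive and decreases to $0$. So $f$ is continuous, strictly increasing, and $f(\eta)\to\infty$ as $\eta\to p$. The orbit of $0$, the value of an edge, passes $p$ unless a fixed point blocks it, and this is where $32/27=1+5/27$ appears.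

\begin{lemma}\label{lem:fixed}
If $\theta>5/27$, then $f(\eta)>\eta$ for all $\eta\in[0,p)$.
\end{lemma}

\begin{proof}
Since $f(0)>0$ and $f$ is continuous, it suffices to exclude a fixed point. Let $f(\eta)=\eta=w^2$ with $w\ge0$. Taking the nonnegative square root gives $\theta+w^4=w(1-\theta-2w^2)$, that is,
\[
\theta(1+w)=w-2w^3-w^4=(1+w)(w-w^2-w^3).
\]
So $\theta=w-w^2-w^3$. The right side has derivative $1-2w-3w^2=(1+w)(1-3w)$, so on $w\ge0$ its maximum is $\frac13-\frac19-\frac1{27}=\frac5{27}$, attained at $w=1/3$. This contradicts $\theta>5/27$.
\end{proof}

For $0<\theta\le5/27$ the equation $\theta=w-w^2-w^3$ has a solution $w\in(0,1/3]$, and $w^2\le1/9<p$ is a fixed point of $f$ below which the orbit of $0$ stays.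

\begin{lemma}\label{lem:expanding}
If $32/27<q<3/2$, there is $z\in S^0$ with $\sigma(z)>1$.
\end{lemma}

\begin{proof}
Let $\eta_0=0$ and $\eta_{i+1}=f(\eta_i)$ as long as $\eta_i<p$. By Lemma~\ref{lem:fixed} the sequence increases. If it stayed in $[0,p)$ forever, it would converge; a limit less than $p$ would be a fixed point of $f$, and the limit $p$ would force $\eta_{i+1}=f(\eta_i)\to\infty$. So there is a least $N\ge1$ with $\eta_N\ge p$.

The orbit may land on one of the two bad points $p$ and $1$ of \eqref{eq:series}, so we move the starting point. By continuity, for all small $\varepsilon>0$ the iterates $f^i(\varepsilon)$ with $i<N$ are defined and lie in $[0,p)$, since $f^i(0)=\eta_i<p$. By strict monotonicity $f^N(\varepsilon)>\eta_N\ge p$. Moreover $f^N(\varepsilon)\ne1$ for small $\varepsilon$: if $\eta_N\ge1$, then $f^N(\varepsilon)>1$, and if $\eta_N<1$, then $f^N(\varepsilon)<1$ by continuity.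

Small starting points are realized by gadgets. We have $\sigma(y_{0,2})=-\theta/(1-\theta)$, of modulus less than $1$. So $Y_0=y_{0,2}^{2k}\in S^0$ has $\varepsilon=\sigma(Y_0)>0$ as small as required when $k$ is large. Define $Y_{i+1}=\varphi(Y_i)^2$ for $0\le i<N$. Inductively, $\sigma(Y_i)=f^i(\varepsilon)<p$, so $\alpha-2+2Y_i\neq0$, and Lemma~\ref{lem:operations}(c),(d) gives $Y_{i+1}\in S^0$ with $\sigma(Y_{i+1})=f^{i+1}(\varepsilon)$. Finally $\eta=\sigma(Y_N)$ satisfies $\eta>p$ and $\eta\ne1$, so $z=\varphi(Y_N)$ lies in $S^0$ and $\sigma(z)>1$ by \eqref{eq:series}.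
\end{proof}

The element $z$ might lie in a proper subfield of $K$. Multiplying by a path value close to $1$ separates the embeddings.

\begin{lemma}\label{lem:generator}
If $\sigma$ is a real embedding and $z\in S$ has $|\sigma(z)|>1$, then condition \textup{(ii)} of Proposition~\ref{prop:criterion} holds for $\sigma$.
\end{lemma}

\begin{proof}
Let $Z_j=z\,y_{j,2}\in S$. Since $\sigma(y_{j,2})=(q-j-1)/(q-j-2)\to1$ as $j\to\infty$, we have $|\sigma(Z_j)|>1$ for large $j$. Let $\tau\ne\tau'$ be embeddings of $K$, and put $\alpha_1=\tau(\alpha)$, $\alpha_2=\tau'(\alpha)$, so $\alpha_1\ne\alpha_2$. The equality $\tau(Z_j)=\tau'(Z_j)$ means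
\[
\tau(z)(\alpha_1-j-1)(\alpha_2-j-2)-\tau'(z)(\alpha_2-j-1)(\alpha_1-j-2)=0 .
\]
The left side is a polynomial in $j$ whose coefficient of $j^2$ is $\tau(z)-\tau'(z)$. If this coefficient vanishes, the identity $(a-1)(b-2)-(b-1)(a-2)=b-a$ shows that the polynomial is the constant $\tau(z)(\alpha_2-\alpha_1)$, which is nonzero because $z\neq0$. In both cases the polynomial is nonzero, so the equality holds for at most two $j$. There are finitely many pairs $\tau,\tau'$, so for large $j$ the $d$ embeddings take distinct values at $Z_j$, and $\mathbb{Q}(Z_j)=K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]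
Let $\alpha$ be a chromatic root. By Section~\ref{sec:constraints} it is an algebraic integer and all its conjugates are chromatic roots. There is no chromatic root in $(-\infty,0)\cup(0,1)$ by Lemma~\ref{lem:zerofree}, and none in $(1,32/27]$ by Jackson's theorem \cite{jackson}. So each real conjugate is $0$, $1$, or greater than $32/27$, and if $0$ or $1$ is a conjugate of $\alpha$, then $\alpha\in\{0,1\}$.

Conversely, let $\alpha$ satisfy the stated condition. If $\alpha$ is rational, it is an integer $k\ge0$ and $P(K_{k+1};k)=0$. Otherwise $\alpha$ has degree at least $2$ and every real embedding $\sigma$ has $q=\sigma(\alpha)>32/27$. Condition (i) of Proposition~\ref{prop:criterion} holds by Lemma~\ref{lem:short}. We have $q\ne3/2$ since $q$ is irrational. Condition (ii) holds by Lemma~\ref{lem:short} if $q>3/2$, and by Lemmas~\ref{lem:expanding} and~\ref{lem:generator} if $q<3/2$. By Proposition~\ref{prop:criterion}, $\alpha$ is a chromatic root.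
\end{proof}

\section{Multipliers and translates}\label{sec:consequences}

The classification gives sharp forms of the multiplicative statement and an additive counterpart. An algebraic number is \emph{totally real} if all its conjugates are real.

\begin{corollary}\label{cor:sharp}
\begin{enumerate}
\item[(a)] Let $\alpha$ be an algebraic integer of degree at least $2$ and $n\in\mathbb{N}$. Then $n\alpha$ is a chromatic root if and only if every real conjugate of $\alpha$ exceeds $\frac{32}{27n}$.
\item[(b)] If $\alpha\ne1$ is a chromatic root and $\beta$ is a totally real algebraic integer all of whose conjugates are at least $1$, then $\alpha\beta$ is a chromatic root.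
\item[(c)] For every algebraic integer $\alpha$, the number $\alpha+n$ is a chromatic root for all sufficiently large integers $n$. If $\alpha$ has degree at least $2$, this holds exactly for those $n\ge0$ such that every real conjugate of $\alpha$ exceeds $\frac{32}{27}-n$. In particular, every algebraic integer with no real conjugate is a chromatic root.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The algebraic integer $n\alpha$ is irrational, so it is not $0$ or $1$, and its real conjugates are $n$ times those of $\alpha$. Apply Theorem~\ref{thm:class}.

(b) If $\alpha=0$, then $\alpha\beta=0$. Otherwise every real conjugate of $\alpha$ exceeds $32/27$ by Theorem~\ref{thm:class}. The conjugates of the algebraic integer $\alpha\beta$ are the numbers $\tau(\alpha)\tau(\beta)$, where $\tau$ runs over the embeddings of $\mathbb{Q}(\alpha,\beta)$ into $\mathbb{C}$. Since $\tau(\beta)\ge1$ is real and nonzero, such a number is real only if $\tau(\alpha)$ is real, and then it exceeds $32/27$. Apply Theorem~\ref{thm:class}.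

(c) If $\alpha$ is rational, it is an integer and $\alpha+n\ge0$ for large $n$. Otherwise $\alpha+n$ is irrational with real conjugates those of $\alpha$ increased by $n$, so Theorem~\ref{thm:class} gives the stated condition. It holds for large $n$ because $\alpha$ has finitely many conjugates, and for $n=0$ if none of them is real.
\end{proof}

For $\alpha\ne1$, Corollary~\ref{cor:nalpha} is the case $\beta=n$ of (b). The exclusion of $\alpha=1$ in (b) is needed: $\beta=4-2\sqrt2$ is a totally real algebraic integer with conjugates $4\pm2\sqrt2>1$, and $1<\beta<32/27$ because $(38/27)^2<2<(3/2)^2$, so $1\cdot\beta$ is not a chromatic root.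

\begin{thebibliography}{9}

\bibitem{jackson}
Jackson, \emph{A zero-free interval for chromatic polynomials of graphs}, Combin. Probab. Comput. 2 (1993) 325--336.

\bibitem{theta}
\emph{Theta Graphs, Biclques and the Alpha Conjectures}, \texttt{http://tutte2015.ma.rhul.ac.uk/files/2015/02/Morgan.pdf}.

\end{thebibliography}
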